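# Sequentially connected products and the first measurable cardinal

## 1. Functions on $\mathcal P(I)$ that ignore finite changes

Let $I$ be a set. We identify a subset of $I$ with its indicator function, so that $\mathcal P(I)=\{0,1\}^I$, and we write $S_n\to S$ for pointwise convergence: for each $i\in I$ we have $i\in S_n\iff i\in S$ for all large $n$. Two examples to keep in mind: if $S_1\subseteq S_2\subseteq\cdots$ then $S_n\to\bigcup_n S_n$, and if the $S_n$ are pairwise disjoint then $S_n\to\emptyset$, since each $i$ lies in at most one of them.

**Definition 1.1.** A *switch* on $I$ is a function $g:\mathcal P(I)\to\{0,1\}$ such that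

- (S1) if $S_n\to S$, then $g(S_n)=g(S)$ for all large $n$;
- (S2) $g(S)=g(S\triangle\{i\})$ for all $S\subseteq I$ and $i\in I$.

By (S2), applied finitely often, $g(S)=g(T)$ whenever $S\triangle T$ is finite. The constants $0$ and $1$ are switches. Are there others?

**Example 1.2 (countable sets).** If $I=\{1,2,\dots\}$, every switch is constant. Given $S\subseteq I$, put $S_n=S\cap\{1,\dots,n\}$. Each $S_n$ is finite, so $g(S_n)=g(\emptyset)$ by (S2), and $S_n\to S$, so $g(S)=g(\emptyset)$ by (S1). The same argument shows that for any $I$, a switch on $I$ takes the value $g(\emptyset)$ at every countable $S\subseteq I$.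

**Example 1.3 (ultrafilters).** An *ultrafilter* on $I$ is a family $\mathcal U\subseteq\mathcal P(I)$ that is closed under supersets and finite intersections, does not contain $\emptyset$, and contains exactly one of $E$, $I\setminus E$ for each $E\subseteq I$. It is *principal* if it contains some $\{i\}$, and *$\sigma$-complete* if it is closed under countable intersections. A nonprincipal ultrafilter contains no finite set. We use $\sigma$-completeness mostly in this form:

$$\text{if } I=\bigcup_{n\in\mathbb N}E_n \text{ and } \mathcal U \text{ is } \sigma\text{-complete, then some } E_n\in\mathcal U. \tag{1.1}$$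

Otherwise all $I\setminus E_n$ lie in $\mathcal U$, hence so does their intersection, which is empty.

Let $\mathcal U$ be a $\sigma$-complete nonprincipal ultrafilter on $I$. Then its indicator $g=1_{\mathcal U}$ is a nonconstant switch. It is nonconstant because $\emptyset\notin\mathcal U$ and $I\in\mathcal U$. It satisfies (S2) because finite sets are not in $\mathcal U$. For (S1), let $S_n\to S$ and put $E_N=\{i: \text{for all } n\ge N,\ i\in S_n\iff i\in S\}$. These sets cover $I$, so some $E_N\in\mathcal U$ by (1.1). For $n\ge N$ the sets $S_n\cap E_N$ and $S\cap E_N$ are equal, so $S_n\in\mathcal U\iff S\in\mathcal U$.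

**Example 1.4 (a switch need not be an ultrafilter).** If $\mathcal U\ne\mathcal V$ are two such ultrafilters on $I$, then $g=1_{\mathcal U}+1_{\mathcal V}$ modulo $2$ is again a switch. For $S\in\mathcal U\setminus\mathcal V$ we have $g(S)=1$, while $g(I)=0$. So $\{S:g(S)=1\}$ is not closed under supersets.

Switches serve to decide when a product of spaces is sequentially connected. From a product that splits into two sequentially closed pieces we shall read off a nonconstant switch on the index set. From a nonconstant switch we shall extract a $\sigma$-complete nonprincipal ultrafilter. In the other direction, we shall build metric spaces that are connected exactly because certain sets carry no nonconstant switch, and a product of such spaces that splits.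

## 2. Sequential connectedness and the switch hidden in a split product

**Definition 2.1.** A subset $Y$ of a topological space $X$ is *sequentially closed* if it contains the limits of all convergent sequences lying in $Y$. The space $X$ is *sequentially connected* if it is not the union of two nonempty disjoint sequentially closed subsets.

Two small examples. In $\{0,1\}^{\omega_1}=\mathcal P(\omega_1)$ the countable sets form a sequentially closed family, because a pointwise limit of countable sets $S_n$ is contained in $\bigcup_n S_n$. This family is dense and proper, so it is not closed. Second, let $X$ be an uncountable set with the topology whose nonempty open sets are those with countable complement. Any two nonempty open sets meet, so $X$ is connected. But if $x_n\to x$, then $X\setminus\{x_n: x_n\neq x\}$ is a neighborhood of $x$, so $x_n=x$ for all large $n$. Hence every subset is sequentially closed, and $X$ is not sequentially connected.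

Call $f:X\to\{0,1\}$ *sequentially continuous* if $x_n\to x$ implies $f(x_n)=f(x)$ for all large $n$. Thus (S1) says that $g$ is sequentially continuous on $\mathcal P(I)$.

**Lemma 2.2.** (a) $X$ is sequentially connected if and only if every sequentially continuous $f:X\to\{0,1\}$ is constant. (b) If $e:Z\to X$ is continuous and $f:X\to\{0,1\}$ is sequentially continuous, so is $f\circ e$. (c) A connected first countable space is sequentially connected.

*Proof.* (a) If $X=Y_0\sqcup Y_1$ with both parts sequentially closed, let $f=j$ on $Y_j$. If $x_n\to x$ and $f(x_n)\ne f(x)$ infinitely often, then a subsequence lies in the part not containing $x$ and converges to $x$, a contradiction. Conversely, if $f$ is sequentially continuous, then $f^{-1}(0)$ and $f^{-1}(1)$ are sequentially closed. (b) Continuous maps preserve convergence of sequences. (c) In a first countable space a point in the closure of $Y$ is a limit of a sequence in $Y$, so sequentially closed sets are closed, and two complementary closed sets are clopen. $\square$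

It is known that the product of countably many sequentially connected spaces is sequentially connected. The following conjecture about arbitrary products comes from "Connected LCA groups are sequentially connected" (http://cmuc.karlin.mff.cuni.cz/pdf/cmuc1302/lintka.pdf).

**Conjecture.** Let $\{X_i:i\in I\}$ be a family of first countable connected spaces. Then $\prod_{i\in I}X_i$ is sequentially connected.

**Construction 2.3.** Let $X_i$ ($i\in I$) be sequentially connected, and let $f:\prod_{i\in I} X_i\to\{0,1\}$ be sequentially continuous with $f(x)=0$ and $f(y)=1$. For $S\subseteq I$ let $p_S$ be the point with coordinates $y_i$ for $i\in S$ and $x_i$ for $i\notin S$, and put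
$$g(S)=f(p_S).\tag{2.1}$$
Then $g$ is a switch on $I$ with $g(\emptyset)=0$ and $g(I)=1$.

*Verification.* If $S_n\to S$, then each coordinate of $p_{S_n}$ is eventually equal to that of $p_S$, so $p_{S_n}\to p_S$ and $g(S_n)=g(S)$ for large $n$. This is (S1). For (S2), the points $p_S$ and $p_{S\triangle\{i\}}$ differ only in coordinate $i$. They lie in the slice of all points that agree with $p_S$ off $i$, which is a copy of $X_i$. On it $f$ is sequentially continuous, hence constant. Finally $p_\emptyset=x$ and $p_I=y$. $\square$

Together with Example 1.2 this settles countable products by hand: a split product would give a nonconstant switch on a countable set.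

**Where finite approximation stops.** Try the same with $I=\omega_1$. By Example 1.2, a switch $g$ equals $g(\emptyset)$ at all countable sets; applied to $S\mapsto g(\omega_1\setminus S)$, which is also a switch, the example shows that $g$ equals $g(\omega_1)$ at all sets with countable complement. Nothing so far compares $g(\emptyset)$ with $g(\omega_1)$, and taking more limits does not help, because the countable sets are already a sequentially closed family. We have to use that *both* $g^{-1}(0)$ and $g^{-1}(1)$ are sequentially closed. For instance, the indicator of "uncountable" satisfies (S2) and is constant on countable sets, yet is not a switch: $\omega_1$ contains a sequence of pairwise disjoint uncountable sets, and these converge to $\emptyset$. Splitting a set into disjoint pieces is what the proof in Section 4 exploits.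

## 3. The first measurable cardinal and the two theorems

We work in ZFC. Let $\kappa$ be the least cardinality of a set carrying a $\sigma$-complete nonprincipal ultrafilter, with $\kappa=\infty$ if there is none. By (1.1) a countable set carries no such ultrafilter (some singleton would belong to it), so $\kappa>\aleph_0$.

**Fact 3.1.** If $\mathcal U$ is a $\sigma$-complete nonprincipal ultrafilter on a set $D$, and $D$ is partitioned into fewer than $\kappa$ pieces, then one piece belongs to $\mathcal U$.

*Proof.* Let $q:D\to J$ be the map to the set of pieces, $|J|<\kappa$. Then $\{E\subseteq J: q^{-1}(E)\in\mathcal U\}$ is a $\sigma$-complete ultrafilter on $J$. By minimality of $\kappa$ it is principal, so it contains some $\{j\}$, that is, $q^{-1}(j)\in\mathcal U$. $\square$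

A cardinal $\nu$ is *measurable* if it is uncountable and carries a nonprincipal ultrafilter closed under intersections of fewer than $\nu$ sets. Suppose $\kappa<\infty$, and let $U$ be a $\sigma$-complete nonprincipal ultrafilter on $\kappa$. Given $E_\xi\in U$ for $\xi<\theta<\kappa$, partition $\kappa$ into $\bigcap_\xi E_\xi$ and the sets $F_\xi=\{\alpha:\xi\text{ is least with }\alpha\notin E_\xi\}$. One piece is in $U$ by Fact 3.1. No $F_\xi$ is, since $F_\xi\cap E_\xi=\emptyset$, so $\bigcap_\xi E_\xi\in U$. Hence $\kappa$ is measurable. A measurable cardinal carries a $\sigma$-complete nonprincipal ultrafilter, so *$\kappa$ is the least measurable cardinal, and $\kappa=\infty$ if and only if there is none*.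

Measurable cardinals are strongly inaccessible (see Jech, *Set Theory*). We use only that $\kappa$ is uncountable and that $\theta<\kappa$ implies $2^\theta<\kappa$. Here is the proof of the latter. Suppose $\theta<\kappa\le 2^\theta$, and choose distinct $z_\alpha\in\{0,1\}^\theta$ for $\alpha<\kappa$. For each $\xi<\theta$ one of the two sets $\{\alpha:z_\alpha(\xi)=0\}$, $\{\alpha: z_\alpha(\xi)=1\}$ is in $U$; call it $E_\xi$. Then $\bigcap_{\xi<\theta}E_\xi\in U$, but this intersection has at most one element, a contradiction.

**Theorem 3.2.** For every cardinal $\mu$ the following are equivalent.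

1. $\mu<\kappa$ (that is, $\mu$ is smaller than every measurable cardinal).
2. Every product of $\mu$ sequentially connected spaces is sequentially connected.
3. Every product of $\mu$ first countable connected spaces is sequentially connected.
4. $X^\mu$ is sequentially connected for every connected metrizable space $X$.

In particular, the conjecture holds if and only if there is no measurable cardinal.

**Theorem 3.3.** Let $\theta<\kappa$ be a cardinal (any cardinal if $\kappa=\infty$). If $\{X_i:i\in I\}$ is any family of sequentially connected spaces with $|X_i|\le\theta$ for all $i$, then $\prod_{i\in I}X_i$ is sequentially connected, with no restriction on $|I|$.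

*Sharpness:* if $\kappa<\infty$, there is a family of $\kappa$ connected metrizable spaces, each of cardinality $<\kappa$, whose product is not sequentially connected. So the uniform bound $\theta$ cannot be dropped.

For example, $2^{\aleph_0}<\kappa$, so ZFC proves that arbitrary products of connected first countable spaces of size at most $2^{\aleph_0}$ are sequentially connected.

The last sentence of Theorem 3.2 says that ZFC alone does not settle the conjecture, with two provisos. Under $V=L$ there are no measurable cardinals (D. Scott, *Measurable cardinals and constructible sets*, 1961), so the conjecture holds there; it is therefore consistent with ZFC if ZFC is consistent. It is false whenever a measurable cardinal exists, so ZFC does not prove it, provided that ZFC together with "there is a measurable cardinal" is consistent.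

In Theorem 3.2, (2)$\Rightarrow$(3) holds by Lemma 2.2(c), and (3)$\Rightarrow$(4) is trivial, as metrizable spaces are first countable. Sections 4 and 5 prove (1)$\Rightarrow$(2) and Theorem 3.3; Sections 6 to 8 prove the sharpness statement and (4)$\Rightarrow$(1).

## 4. Boxes, atoms, and the ultrafilter inside a switch

By Example 1.4 we cannot hope that $\{S:g(S)=1\}$ is an ultrafilter. In that example, however, if we look only at subsets of a fixed $S\in\mathcal U\setminus\mathcal V$, then $g$ coincides with $1_{\mathcal U}$. So we localize to the sets between two given sets $A\subseteq B$.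

**Definition 4.1.** Let $g$ be a switch on $I$. A *box* is a pair $b=(A,B)$ with $A\subseteq B\subseteq I$, $g(A)=0$, $g(B)=1$. Put $D(b)=B\setminus A$, and write $(A',B')\le(A,B)$ if $A\subseteq A'\subseteq B'\subseteq B$. For a box $b$ let
$$\mathcal U_b=\{E\subseteq D(b):\text{there is a box } b'\le b\text{ with } D(b')\subseteq E\}.\tag{4.1}$$
We say that $E$ *carries* (relative to $b$) if $E\in\mathcal U_b$. A box $b$ is an *atom* if no two disjoint subsets of $D(b)$ both carry.

**Example 4.2.** If $g=1_{\mathcal U}$, then $(\emptyset,I)$ is a box. A pair $A'\subseteq B'$ is a box if and only if $A'\notin\mathcal U$ and $B'\in\mathcal U$, which is equivalent to $B'\setminus A'\in\mathcal U$ and $A'\notin \mathcal U$; since $A'$ and $B'\setminus A'$ are disjoint, this just says $B'\setminus A'\in\mathcal U$. So $\mathcal U_{(\emptyset,I)}=\mathcal U$, and $(\emptyset,I)$ is an atom. Now let $\mathcal U,\mathcal V,\mathcal W$ be three distinct $\sigma$-complete nonprincipal ultrafilters on $I$ and $g=1_{\mathcal U}+1_{\mathcal V}+1_{\mathcal W}$ modulo $2$. Again $(\emptyset,I)$ is a box. Distinct ultrafilters can be separated, so there are disjoint $E\in\mathcal U\setminus(\mathcal V\cup\mathcal W)$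 and $E'\in\mathcal V\setminus(\mathcal U\cup\mathcal W)$. Indeed, pick $P\in\mathcal U\setminus\mathcal V$, $Q\in\mathcal U\setminus\mathcal W$, $R\in\mathcal V\setminus\mathcal W$, and let $E=P\cap Q$, $E'=R\setminus P$. Then $(\emptyset,E)$ and $(\emptyset,E')$ are boxes, so $E$ and $E'$ both carry, and $(\emptyset,I)$ is not an atom.

**Lemma 4.3.** Let $g$ be a switch on $I$. Below every box there is a box $b$ such that $\mathcal U_b$ is a $\sigma$-complete nonprincipal ultrafilter on $D(b)$. In particular, if $g$ is not constant, then $|I|\ge\kappa$.

*Proof.* The boxes $b$ we shall find are the atoms.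

**Step 1: a box can be cut in two.** The purpose is to see that "carrying" behaves like a largeness notion. *If $D(b)=D_0\sqcup D_1$, then $D_0$ or $D_1$ carries.* Let $b=(A,B)$ and $C=A\cup D_0$. If $g(C)=1$, then $(A,C)$ is a box below $b$ with difference $D_0$. If $g(C)=0$, then $(C,B)$ is a box below $b$ with difference $D_1$.

**Step 2: descending sequences of boxes have limits.** This is where (S1) enters. *If $b_1\ge b_2\ge\cdots$ are boxes, $b_n=(A_n,B_n)$, then $b_\infty=(\bigcup_n A_n,\bigcap_n B_n)$ is a box below all $b_n$, and $D(b_\infty)=\bigcap_n D(b_n)$.* The $A_n$ increase and the $B_n$ decrease, and $A_m\subseteq B_n$ for all $m,n$, so $\bigcup_n A_n\subseteq\bigcap_n B_n$. Since $A_n\to\bigcup_n A_n$ and $B_n\to\bigcap_n B_n$, (S1) gives $g(\bigcup_n A_n)=0$ and $g(\bigcap_n B_n)=1$. A point lies in all $B_n$ and in no $A_n$ exactly when it lies in all $B_n\setminus A_n$.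

**Step 3: differences are infinite.** This will give nonprincipality. *$D(b)$ is infinite for every box $b=(A,B)$.* If it were finite, then $A$ and $B$ would differ by a finite set and $g(A)=g(B)$ by (S2).

**Step 4: a box can be cut into countably many pieces.** This will give $\sigma$-completeness. *If $D(b)=\bigsqcup_{n\ge1}D_n$, then some $D_n$ carries* (pieces may be empty). Suppose none does, and put $b_0=b$. We build $b_0\ge b_1\ge b_2\ge\cdots$ with $D(b_n)\subseteq\bigcup_{m>n}D_m$. Given $b_{n-1}$, its difference splits into $D(b_{n-1})\cap D_n$ and $D(b_{n-1})\setminus D_n$. By Step 1 there is a box $b_n\le b_{n-1}$ whose difference is contained in one of the two. The first is impossible, since $b_n\le b$ would then show that $D_n$ carries relative to $b$. So $D(b_n)\subseteq D(b_{n-1})\setminus D_n\subseteq\bigcup_{m>n}D_m$. By Step 2 there is a box with difference $\bigcap_n D(b_n)=\emptyset$, contradicting Step 3.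

**Step 5: if $b$ is an atom, then $\mathcal U_b$ is as claimed.** By (4.1), $\mathcal U_b$ is closed under supersets within $D(b)$, and by Step 3 it does not contain $\emptyset$. For $E\subseteq D(b)$, at least one of $E$, $D(b)\setminus E$ carries by Step 1, and at most one since $b$ is an atom. Now let $E_n\in\mathcal U_b$ for $n\ge1$, and suppose $\bigcap_n E_n\notin\mathcal U_b$. Partition $D(b)$ into $\bigcap_n E_n$ and the sets
$$F_n=\{i\in D(b): n\text{ is least with } i\notin E_n\}.$$
By Step 4 one piece carries; it is not $\bigcap_n E_n$, so it is some $F_n$. But $F_n$ is disjoint from $E_n$, which carries too, contradicting that $b$ is an atom. So $\mathcal U_b$ is closed under countable (hence finite) intersections and is a $\sigma$-complete ultrafilter. It contains no singleton, because a box below $b$ with difference inside a singleton would contradict Step 3.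

**Step 6: below every box $b_0$ there is an atom.** Suppose not. The natural plan is to split forever: since $b_{n-1}$ is not an atom, take boxes $c_n,b_n\le b_{n-1}$ with disjoint differences, keep $b_n$ for further splitting, and put $c_n=(P_n,Q_n)$ aside. The sets $Q_n\setminus P_n=D(c_n)$ are then pairwise disjoint, because $D(c_m)\subseteq D(b_n)$ for $m>n$. Hence $Q_n\triangle P_n\to\emptyset$. If $P_n$ converged along a subsequence to some $L$, then $Q_n$ would converge to $L$ along it as well, and $0=g(P_n)$, $1=g(Q_n)$ would contradict (S1). The plan fails at this "if": in $\mathcal P(I)$ a sequence need not have a convergent subsequence. For example, let $J$ be the set of infinite subsets of $\mathbb N$ and $P_n=\{M\in J: n\in M,\ |M\cap\{1,\dots,n\}|\text{ even}\}$. Along any infinite $M\subseteq\mathbb N$, membership of the point $M$ in $P_n$, $n\in M$, alternates.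

The remedy is to *force* convergence: when $b_n$ is chosen, shrink it further so that $P_n$ is constant on $D(b_n)$. In detail, for $n\ge1$, let $b_{n-1}\le b_0$ be given. It is not an atom, so two disjoint subsets of $D(b_{n-1})$ carry, and there are boxes $c_n=(P_n,Q_n)\le b_{n-1}$ and $b'\le b_{n-1}$ with $D(c_n)\cap D(b')=\emptyset$. Apply Step 1 to $b'$ and the partition of $D(b')$ into $D(b')\cap P_n$ and $D(b')\setminus P_n$. This gives a box $b_n=(A_n,B_n)\le b'$ with

$$\text{either}\quad D(b_n)\cap P_n=\emptyset\qquad\text{or}\qquad D(b_n)\subseteq P_n.\tag{4.2}$$

Since $Q_n\setminus P_n=D(c_n)$ is disjoint from $D(b_n)\subseteq D(b')$,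
$$Q_n\cap D(b_n)=P_n\cap D(b_n).\tag{4.3}$$

Let $b_\infty=(A_\infty,B_\infty)$ be the limit box from Step 2. Let $N$ be an infinite set of indices $n$ for which the same alternative in (4.2) holds. Put $L=A_\infty$ if it is the first alternative and $L=B_\infty$ if it is the second. We claim that $P_n\to L$ and $Q_n\to L$ along $N$. Let $i\in I$; there are three cases.

- Let $i\in A_\infty$, say $i\in A_m$. For $n>m$ we have $A_m\subseteq A_{n-1}\subseteq P_n\subseteq Q_n$, since $c_n\le b_{n-1}$. So $i\in P_n$ and $i\in Q_n$ for all $n>m$. Also $i\in L$, as $A_\infty\subseteq B_\infty$.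
- Let $i\notin B_\infty$, say $i\notin B_m$. For $n>m$ we have $P_n\subseteq Q_n\subseteq B_{n-1}\subseteq B_m$, so $i\notin P_n$ and $i\notin Q_n$. Also $i\notin L$.
- Let $i\in B_\infty\setminus A_\infty=D(b_\infty)$. Then $i\in D(b_n)$ for all $n$. If the first alternative holds for $n\in N$, then $i\notin P_n$, and $i\notin Q_n$ by (4.3), and $i\notin A_\infty=L$. If the second holds, then $i\in P_n\subseteq Q_n$ and $i\in B_\infty=L$.

So the claim holds. By (S1), $g(L)=g(P_n)=0$ and $g(L)=g(Q_n)=1$ for large $n\in N$, a contradiction. Hence an atom exists below $b_0$, and by Step 5 the first assertion is proved.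

**Step 7: a nonconstant switch has a box, up to replacing $g$ by $1-g$.** Suppose $g(S)\neq g(T)$. Then $g(S\cap T)$ differs from $g(S)$ or from $g(T)$. So there are $A\subseteq B$ with $g(A)\ne g(B)$, and $(A,B)$ is a box for $g$ or for $1-g$, which is also a switch. By what we proved, some subset $D$ of $I$ carries a $\sigma$-complete nonprincipal ultrafilter, so $|I|\ge|D|\ge\kappa$. $\square$

Conversely, if $|I|\ge\kappa$, then $I$ has a nonconstant switch: push an ultrafilter $U$ on $\kappa$ forward along an injection $j:\kappa\to I$, that is, take $\{E\subseteq I:j^{-1}(E)\in U\}$, and use Example 1.3.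

## 5. Few factors, and factors of bounded size

**Proof of Theorem 3.2, (1)$\Rightarrow$(2).** Suppose a product of $\mu$ sequentially connected spaces is not sequentially connected. By Lemma 2.2(a) there is a nonconstant sequentially continuous $f$ on it, and Construction 2.3 gives a nonconstant switch on an index set of size $\mu$. By Lemma 4.3, $\mu\ge\kappa$. $\square$

In particular, if there is no measurable cardinal, the conjecture is true.

Before the proof of Theorem 3.3, here is its mechanism in one example. Let $\kappa<\infty$ and let $U$ be a $\sigma$-complete nonprincipal ultrafilter on $\kappa$. One might try to split $[0,1]^\kappa$ by a sequentially continuous $f$ whose switch (2.1), for $x=(0,0,\dots)$ and $y=(1,1,\dots)$, is $1_U$. This is impossible. The diagonal $e(t)=(t,t,\dots)$ is a continuous map $[0,1]\to[0,1]^\kappa$ with $e(0)=x$, $e(1)=y$. By Lemma 2.2, $f\circ e$ is constant, so $f(x)=f(y)$. Many equal factors can be moved simultaneously, and this is the whole proof.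

**Proof of Theorem 3.3.** If $\kappa=\infty$, the theorem follows from (1)$\Rightarrow$(2) with $\mu=|I|$. Let $\kappa<\infty$, and suppose the product is not sequentially connected. Let $f,x,y,g$ be as in Construction 2.3. We may assume that $\theta$ is infinite, since $\kappa>\aleph_0$.

**Step 1: find an ultrafilter on a set of coordinates.** Since $g(\emptyset)=0$ and $g(I)=1$, $(\emptyset,I)$ is a box. By Lemma 4.3 there is a box $b\le(\emptyset,I)$ for which $\mathcal U_b$ is a $\sigma$-complete nonprincipal ultrafilter on $D(b)$.

**Step 2: find a large set of coordinates with equal factors.** Write $i\sim i'$ if there is a homeomorphism $X_i\to X_{i'}$ taking $x_i$ to $x_{i'}$ and $y_i$ to $y_{i'}$. To count classes, transport each $X_i$ to a cardinal $\nu\le\theta$: its class is determined by $\nu$, a topology on $\nu$, and two points of $\nu$. There are at most $2^\theta$ choices for $\nu$, at most $2^{2^\theta}$ topologies, and at most $\theta^2$ pairs of points, so the number of classes is at most $2^\theta\cdot 2^{2^\theta}\cdot\theta^2<\kappa$. By Fact 3.1 some class $E\subseteq D(b)$ of $\sim$ restricted to $D(b)$ belongs to $\mathcal U_b$.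 By (4.1) there is a box $(A',B')\le b$ with $D'=B'\setminus A'\subseteq E$, and $D'\ne\emptyset$ since $g(A')\neq g(B')$.

**Step 3: move all coordinates of $D'$ at once.** Fix $i_0\in D'$ and, for $i\in D'$, homeomorphisms $h_i:X_{i_0}\to X_i$ with $h_i(x_{i_0})=x_i$ and $h_i(y_{i_0})=y_i$. Define $e:X_{i_0}\to\prod_{i\in I} X_i$ by
$$e(z)_i=h_i(z)\ (i\in D'),\qquad e(z)_i=y_i\ (i\in A'),\qquad e(z)_i=x_i\ (i\notin B').$$
Each coordinate is continuous, so $e$ is. Moreover $e(x_{i_0})$ has coordinates $y_i$ on $A'$ and $x_i$ elsewhere, so $e(x_{i_0})=p_{A'}$; similarly $e(y_{i_0})=p_{A'\cup D'}=p_{B'}$. Hence $f\circ e$ is sequentially continuous with $f(e(x_{i_0}))=g(A')=0$ and $f(e(y_{i_0}))=g(B')=1$. This contradicts the sequential connectedness of $X_{i_0}$. $\square$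

## 6. Connected metric spaces labeled by sets modulo finite sets

Assume for orientation that $\kappa<\infty$. We want $\kappa$ connected metrizable spaces with a split product. By Theorem 3.3 with varying $\theta$, they cannot all be of size at most a fixed $\theta<\kappa$. We shall use one space $X_\lambda$ for each ordinal $\lambda<\kappa$, each point of which is labeled by a subset of $\lambda$ modulo finite sets. The space must be connected, but its convergent sequences should still say something about the labels: they should lift to pointwise convergent sequences of sets.

The obvious candidate, $\mathcal P(\Lambda)$ modulo finite sets with the quotient topology, is useless. Each class modulo finite sets is dense in $\mathcal P(\Lambda)$, so a nonempty open set that is a union of classes is everything, and the quotient is indiscrete. Every sequence converges to every point. For uncountable $\Lambda$ the constant sequence $[\emptyset]$ converges to $[\Lambda]$, but finite sets cannot converge to a set with finite complement. So nothing lifts. Instead we make every class into a separate connected piece, and connect different pieces only through sequences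 of points, one for each convergent sequence of sets.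

**Construction 6.1.** Let $\Lambda$ be a set. For $S\subseteq\Lambda$ let $[S]$ be its class modulo finite sets: $S\sim T$ if and only if $S\triangle T$ is finite. Let $\Sigma$ be the set of all pointwise convergent sequences $\sigma=(S_n^\sigma)_{n\ge1}$ in $\mathcal P(\Lambda)$, with limit denoted $S^\sigma_\infty$. Put $\hat{\mathbb N}=\{1,2,\dots\}\cup\{\infty\}$, $\varepsilon_n=1/n$ for finite $n$, and $\varepsilon_\infty=0$.

The set $X_\Lambda$ consists of *centers* $o_c$, one for each class $c$, and of points $(\sigma,n,t)$ with $\sigma\in\Sigma$, $n\in\hat{\mathbb N}$, $0<t\le1$. Write $(\sigma,n,0):=o_{[S^\sigma_n]}$. The set $\{(\sigma,n,t):0\le t\le 1\}$ is the *spike* $(\sigma,n)$, the point $(\sigma,n,1)$ is its *tip*, and $t$ is the *height* of $(\sigma,n,t)$. Let $H_c$ be the union of $\{o_c\}$ and all spikes $(\sigma,n)$ with $[S^\sigma_n]=c$. The sets $H_c$ partition $X_\Lambda$; let $\varphi(x)=c$ for $x\in H_c$. So $\varphi(x)$ is a class, that is, a set of subsets of $\Lambda$.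

Let $\mathcal F$ be the set of all $h:X_\Lambda\to[0,1]$ with
$$|h(\sigma,n,t)-h(\sigma,n,s)|\le|t-s|\quad(t,s\in[0,1]),\tag{6.1}$$
$$|h(\sigma,n,1)-h(\sigma,m,1)|\le|\varepsilon_n-\varepsilon_m|\tag{6.2}$$
for all $\sigma\in\Sigma$ and $n,m\in\hat{\mathbb N}$, and let
$$d(x,y)=\sup_{h\in\mathcal F}|h(x)-h(y)|.\tag{6.3}$$

So each spike has length at most $1$, and the tips of $\sigma$ converge: $d((\sigma,n,1),(\sigma,\infty,1))\le1/n$. Being a supremum of pseudometrics bounded by $1$, $d$ is a pseudometric, and each $h\in\mathcal F$ is $1$-Lipschitz for $d$.

**Example 6.2.** If $\Lambda$ is finite, there is one class, and $X_\Lambda$ consists of a single center with spikes. If $\Lambda=\mathbb N$ and $S_n=\{1,\dots,n\}$, then $S_n\to\mathbb N$. The spikes $(\sigma,n)$ with $n$ finite grow from $o_{[\emptyset]}$, and the spike $(\sigma,\infty)$ grows from $o_{[\mathbb N]}$. The tips of the former converge to the tip of the latter, so no clopen set separates $H_{[\emptyset]}$ from $H_{[\mathbb N]}$.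

**Two kinds of test functions.** To bound $d$ from below we need members of $\mathcal F$.

- $u_c$, for a class $c$: put $u_c(\sigma,n,t)=t$ on the spikes in $H_c$, so $u_c(o_c)=0$, and $u_c=1$ off $H_c$. Condition (6.1) is clear on each spike, and $u_c=1$ at all tips, which gives (6.2).
- $w_{\sigma,n}$, for $\sigma\in\Sigma$ and $n\in\hat{\mathbb N}$: put
$$w_{\sigma,n}(\sigma,m,t)=\min\bigl(1,\ (1-t)+|\varepsilon_n-\varepsilon_m|\bigr)\tag{6.4}$$
on the spikes of $\sigma$, and $w_{\sigma,n}=1$ at all centers and on all other spikes. This is consistent, since (6.4) gives $1$ at $t=0$. Condition (6.1) is clear. At the tips of $\sigma$ the value is $|\varepsilon_n-\varepsilon_m|\le1$, and $\bigl||\varepsilon_n-\varepsilon_m|-|\varepsilon_n-\varepsilon_{m'}|\bigr|\le|\varepsilon_m-\varepsilon_{m'}|$. At the tips of any other sequence the value is $1$. So (6.2) holds.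

For instance, $u_c$ shows that two different centers have distance $1$.

**Lemma 6.3.** $d$ is a metric on $X_\Lambda$.

*Proof.* Let $x\ne y$; we find $h\in\mathcal F$ with $h(x)\neq h(y)$. First suppose both are tips, $x=(\sigma,n,1)$. Then $w_{\sigma,n}(x)=0$. If $y=(\sigma,m,1)$ with $m\ne n$, then $w_{\sigma,n}(y)=|\varepsilon_n-\varepsilon_m|>0$; if $y$ is a tip of another sequence, then $w_{\sigma,n}(y)=1$.

Otherwise, say $x$ is not a tip, $x\in H_c$ has height $t_0<1$. Then $u_c(x)=t_0$. If $u_c(y)\ne t_0$, we are done. If $u_c(y)=t_0<1$, then $y\in H_c$ and $y$ has height $t_0$. As $H_c$ has only one center and $x\ne y$, we get $t_0>0$, and $x,y$ lie on different spikes. Let $x=(\sigma,n,t_0)$. Then $w_{\sigma,n}(x)=1-t_0<1$. If $y=(\sigma,m,t_0)$ with $m\neq n$, then $w_{\sigma,n}(y)=\min(1,1-t_0+|\varepsilon_n-\varepsilon_m|)>1-t_0$. If $y$ is on a spike of another sequence, then $w_{\sigma,n}(y)=1>1-t_0$. $\square$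

**Lemma 6.4 (convergence lifts to sets).** If $x_k\to x$ in $X_\Lambda$, there are $A_k\in\varphi(x_k)$ and $A\in\varphi(x)$ with $A_k\to A$ pointwise.

*Proof.* *Suppose $x\in H_c$ is not a tip.* Then $u_c(x)<1$ and $u_c(x_k)\to u_c(x)$, so $u_c(x_k)<1$ for all large $k$, whence $x_k\in H_c$. Pick one set $A\in c$, take $A_k=A$ for these $k$, and arbitrary representatives for the other, finitely many, $k$.

*Suppose $x=(\sigma,n,1)$.* Then $w_{\sigma,n}(x_k)\to w_{\sigma,n}(x)=0$. For all large $k$ the value is less than $1$, so $x_k=(\sigma,m_k,t_k)$ with $t_k>0$, and (6.4) shows $|\varepsilon_n-\varepsilon_{m_k}|\to0$. For finite $n$ this means $m_k=n$ for all large $k$; for $n=\infty$ it means that for each $M$ we have $m_k\ge M$ for all large $k$ (with $m_k=\infty$ allowed). In both cases $S^\sigma_{m_k}\to S^\sigma_n$ pointwise. Also $S^\sigma_{m_k}\in\varphi(x_k)$, as $x_k$ lies on the spike $(\sigma,m_k)$. Take $A=S^\sigma_n$, $A_k=S^\sigma_{m_k}$ for these $k$, and arbitrary representatives otherwise. $\square$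

**Lemma 6.5.** If $|\Lambda|<\kappa$, then the metric space $X_\Lambda$ is connected.

*Proof.* Let $W\subseteq X_\Lambda$ be clopen, nonempty and proper. We turn $W$ into a switch on $\Lambda$. By (6.1), $t\mapsto(\sigma,n,t)$ is continuous on $[0,1]$, so each spike is connected. The spikes in $H_c$ all contain $o_c$, so $H_c$ is connected, and $W$ is a union of sets $H_c$. Put $g(S)=1$ if $H_{[S]}\subseteq W$ and $g(S)=0$ otherwise. Then $g$ is nonconstant, and (S2) holds since $g(S)$ depends only on $[S]$. For (S1), let $\sigma=(S_n)$ converge to $S_\infty$. By (6.2), $d((\sigma,n,1),(\sigma,\infty,1))\le1/n$, so the points $(\sigma,n,1)\in H_{[S_n]}$ converge to $(\sigma,\infty,1)\in H_{[S_\infty]}$. As $W$ is clopen, $g(S_n)=g(S_\infty)$ for all large $n$. So $g$ is a nonconstant switch on $\Lambda$, and Lemma 4.3 gives $|\Lambda|\ge\kappa$, a contradiction. $\square$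

**Remark 6.6.** If $|\Lambda|\ge\kappa$, then $X_\Lambda$ is not connected. Take a $\sigma$-complete nonprincipal ultrafilter $\mathcal U$ on $\Lambda$ (end of Section 4) and let $W$ be the union of the $H_{[S]}$ with $S\in\mathcal U$. By Lemma 6.4 and Example 1.3, if $x_k\to x$, then $x_k\in W\iff x\in W$ for large $k$, so $W$ is clopen; it contains $o_{[\Lambda]}$ but not $o_{[\emptyset]}$. So we cannot use $X_\kappa$ itself as a factor. We use all $X_\lambda$ with $\lambda<\kappa$, and recover subsets of $\kappa$ by a limit over $\lambda$.

## 7. A split product of $\kappa$ connected metric spaces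

Let $\kappa<\infty$, and let $U$ be a $\sigma$-complete nonprincipal ultrafilter on $\kappa$. For each ordinal $\lambda<\kappa$ take $X_\lambda$ as in Construction 6.1 with $\Lambda=\lambda$. It is metrizable, and connected by Lemma 6.5. Also $|X_\lambda|<\kappa$: we have $|\Sigma|\le(2^{|\lambda|})^{\aleph_0}\le 2^{|\lambda|\cdot\aleph_0}<\kappa$, there are at most $2^{|\lambda|}$ centers, and there are at most $|\Sigma|\cdot\aleph_0\cdot2^{\aleph_0}<\kappa$ other points.

**Proposition 7.1.** $\prod_{\lambda<\kappa}X_\lambda$ is not sequentially connected.

*Proof.* For a family $\mathbf A=(A_\lambda)_{\lambda<\kappa}$ with $A_\lambda\subseteq\lambda$ define its limit along $U$,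
$$\ell(\mathbf A)=\{\alpha<\kappa:\ \{\lambda<\kappa:\alpha\in A_\lambda\}\in U\}\subseteq\kappa.\tag{7.1}$$
The plan is to read off a point of the product the sets $A_\lambda$ modulo finite sets, pass to $\ell(\mathbf A)$, and apply the switch $1_U$ on $\kappa$.

**Step 1: $\ell$ is well defined modulo finite sets.** *If $A_\lambda\triangle A'_\lambda$ is finite for all $\lambda$, then $\ell(\mathbf A)\triangle\ell(\mathbf A')$ is finite.* The sizes $|A_\lambda\triangle A'_\lambda|$ depend on $\lambda$ and may be unbounded, but by (1.1) there are $k$ and $Z\in U$ with $|A_\lambda\triangle A'_\lambda|=k$ for all $\lambda\in Z$. Let $\alpha\in\ell(\mathbf A)\triangle\ell(\mathbf A')$. Exactly one of $\{\lambda:\alpha\in A_\lambda\}$, $\{\lambda:\alpha\in A'_\lambda\}$ is in $U$, so their symmetric difference $\{\lambda:\alpha\in A_\lambda\triangle A'_\lambda\}$ contains the intersection of a set in $U$ with the complement of a set not in $U$, and so is in $U$. If there were $k+1$ such $\alpha$, the corresponding $k+1$ sets and $Z$ would have a common element $\lambda$, and then $|A_\lambda\triangle A'_\lambda|\ge k+1$, contradicting $\lambda\in Z$. So $|\ell(\mathbf A)\triangle\ell(\mathbf A')|\le k$.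

**Step 2: $\ell$ respects limits of sequences.** *If $A^n_\lambda\to A_\lambda$ pointwise for every $\lambda$, then $\ell(\mathbf A^n)\to\ell(\mathbf A)$ pointwise.* Fix $\alpha<\kappa$. For each $\lambda$ there is $N(\lambda)$ such that $\alpha\in A^n_\lambda\iff\alpha\in A_\lambda$ for all $n\ge N(\lambda)$. The sets $\{\lambda:N(\lambda)\le N\}$, $N\in\mathbb N$, cover $\kappa$, so one of them is in $U$ by (1.1). For this $N$ and all $n\ge N$, the sets $\{\lambda:\alpha\in A_\lambda^n\}$ and $\{\lambda:\alpha\in A_\lambda\}$ agree on a set in $U$. Hence $\alpha\in\ell(\mathbf A^n)\iff\alpha\in\ell(\mathbf A)$ for all $n\ge N$.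

**Step 3: define the splitting function.** For $x=(x_\lambda)\in\prod_{\lambda<\kappa}X_\lambda$ choose $A_\lambda\in\varphi(x_\lambda)$, and let $f(x)=1$ if $\ell(\mathbf A)\in U$ and $f(x)=0$ otherwise. Another choice of representatives changes each $A_\lambda$ by a finite set, hence changes $\ell(\mathbf A)$ by a finite set by Step 1. Finite sets are not in $U$, so $f(x)$ does not change.

**Step 4: $f$ is sequentially continuous.** Let $x^n\to x$. Then $x^n_\lambda\to x_\lambda$ for each $\lambda$. By Lemma 6.4 choose, for each $\lambda$, representatives $A^n_\lambda\in\varphi(x^n_\lambda)$ and $A_\lambda\in\varphi(x_\lambda)$ with $A^n_\lambda\to A_\lambda$ pointwise. By Step 2, $\ell(\mathbf A^n)\to\ell(\mathbf A)$. By (S1) for the switch $1_U$ (Example 1.3), $\ell(\mathbf A^n)\in U\iff\ell(\mathbf A)\in U$ for all large $n$, that is, $f(x^n)=f(x)$.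

**Step 5: $f$ is not constant.** If $x_\lambda=o_{[\emptyset]}$ for all $\lambda$, we may take $A_\lambda=\emptyset$; then $\ell(\mathbf A)=\emptyset$ and $f(x)=0$. If $x_\lambda=o_{[\lambda]}$ for all $\lambda$, we may take $A_\lambda=\lambda$; then
$$\ell(\mathbf A)=\{\alpha<\kappa:\{\lambda<\kappa:\lambda>\alpha\}\in U\}.$$
For each $\alpha<\kappa$ the set $\{\lambda:\lambda\le\alpha\}$ has fewer than $\kappa$ elements. If it were in $U$, then $U$ restricted to it would be a $\sigma$-complete nonprincipal ultrafilter on a set of size less than $\kappa$, contradicting the minimality of $\kappa$. So its complement $\{\lambda:\lambda>\alpha\}$ is in $U$ for every $\alpha$, hence $\ell(\mathbf A)=\kappa\in U$ and $f(x)=1$.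

By Lemma 2.2(a) the product is not sequentially connected. $\square$

The factors are connected and metrizable, hence first countable, so the conjecture fails if a measurable cardinal exists. Since each $|X_\lambda|<\kappa$, the sharpness statement of Theorem 3.3 is proved. Construction 2.3 for this $f$, with $x_\lambda=o_{[\emptyset]}$ and $y_\lambda=o_{[\lambda]}$, gives back $1_U$: for $S\subseteq\kappa$ take $A_\lambda=\lambda$ for $\lambda\in S$ and $A_\lambda=\emptyset$ otherwise. If $S\in U$, then $\ell(\mathbf A)=\kappa$, because $S\cap\{\lambda:\lambda>\alpha\}\in U$ for all $\alpha$. If $S\notin U$, then $\ell(\mathbf A)=\emptyset$, because $\{\lambda:\alpha\in A_\lambda\}\subseteq S$.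

## 8. From many different factors to a power of one space

It remains to prove (4)$\Rightarrow$(1) in Theorem 3.2. Proposition 7.1 uses $\kappa$ different spaces, and we want powers of a single one. By Theorem 3.3 this single space must have at least $\kappa$ points, and gluing all the $X_\lambda$ together is enough.

**Proof of Theorem 3.2, (4)$\Rightarrow$(1).** Suppose (1) fails, so $\kappa<\infty$ and $\mu\ge\kappa$.

**Step 1: glue the spaces.** Fix $b_\lambda\in X_\lambda$, and let $X$ be the wedge of the spaces $X_\lambda$ ($\lambda<\kappa$), with all $b_\lambda$ identified to one point $b$. Let the metric $d$ of $X$ be the given one on each $X_\lambda$, and $d(x,y)=d(x,b)+d(b,y)$ for $x,y$ in different $X_\lambda$'s. The triangle inequality $d(x,z)\le d(x,y)+d(y,z)$ is checked by cases. If $x,y,z$ lie in one $X_\lambda$, it is given. If $x,z\in X_\lambda$ and $y$ is elsewhere, the right side is $d(x,b)+2d(y,b)+d(b,z)\ge d(x,z)$. If $x,y\in X_\lambda$ and $z$ is elsewhere, then $d(x,z)=d(x,b)+d(b,z)\le d(x,y)+d(y,b)+d(b,z)=d(x,y)+d(y,z)$, and symmetrically if $y,z\in X_\lambda$ and $x$ is elsewhere. If all three lie in different pieces, the right side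 is $d(x,b)+2d(y,b)+d(b,z)\ge d(x,z)$. So $X$ is a metric space, and it is connected, as a union of connected sets that contain $b$.

**Step 2: recover the factors.** Let $r_\lambda:X\to X_\lambda$ be the identity on $X_\lambda$ and send all other $X_{\lambda'}$ to $b$. It is onto and $1$-Lipschitz: distances within $X_\lambda$ are kept; for $x\in X_\lambda$ and $y$ elsewhere, $d(r_\lambda(x),r_\lambda(y))=d(x,b)\le d(x,y)$; and two points outside $X_\lambda$ have the same image.

**Step 3: pull back $f$.** Since $\mu\ge\kappa$, we may compose
$$X^\mu\longrightarrow X^\kappa\longrightarrow\prod_{\lambda<\kappa}X_\lambda,$$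
where the first map is the projection to $\kappa$ of the coordinates and the second is $\prod_\lambda r_\lambda$. Both are continuous and onto. Composing with the function $f$ of Proposition 7.1 gives, by Lemma 2.2(b), a sequentially continuous map $X^\mu\to\{0,1\}$, and it is nonconstant because $f$ is nonconstant and the maps are onto. By Lemma 2.2(a), $X^\mu$ is not sequentially connected, so (4) fails. $\square$

This completes the cycle (1)$\Rightarrow$(2)$\Rightarrow$(3)$\Rightarrow$(4)$\Rightarrow$(1). The conjecture is statement (3) for all cardinals $\mu$, so it holds if and only if every cardinal is smaller than $\kappa$, that is, if and only if $\kappa=\infty$ and there is no measurable cardinal.
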